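# A normalized matching poset that is not a nested chain order

## 1. Nine paths on thirty vertices

Take nine paths with five vertices each and glue them into a poset. Indices $i$ run over $\mathbb Z_3=\{1,2,3\}$, so $3+1=1$. There are four levels:
$$P_0=\{p_i,q_i,s_i\},\qquad P_1=\{e_i,f_i\},\qquad P_2=\{a_i,b_i,c_i\},\qquad P_3=\{g_t,h_t : t\in\{a,b,c\}\},$$
of sizes $9,6,9,6$. Between consecutive levels, draw three disjoint paths:
$$P_0\text{–}P_1:\quad p_i - e_i - q_i - f_{i-1} - s_i\qquad (i\in\mathbb Z_3),\tag{1}$$
$$P_1\text{–}P_2:\quad a_i - e_i - b_i - f_i - c_i\qquad (i\in\mathbb Z_3),\tag{2}$$
$$P_2\text{–}P_3:\quad t_1 - g_t - t_2 - h_t - t_3\qquad (t\in\{a,b,c\}).\tag{3}$$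
In (3) the symbol $t_1$ with $t=a$ means $a_1$, and so on. Each edge is an order relation with the higher level on top: $e_i$ lies above $p_i$ and $q_i$, while $f_i$ lies above $q_{i+1}$ and $s_{i+1}$ (put $i+1$ for $i$ in (1)). Let $P$ be the reflexive transitive closure of these relations.

Two features matter. First, in every one of the nine paths, three vertices lie in a level of size $9$ and two in a level of size $6$. Second, the paths group $P_2$ in two ways: downward, in (2), by the *index* $i$; upward, in (3), by the *letter* $t$. And the index of $f$ is shifted by one in (1).

What is this poset for? Consider finite posets divided into levels such that, between any two levels, every set of elements sees at least its fair proportion of the other level (*normalized matching*, NM). The question is whether every such poset can be cut into chains so that the sets of levels visited by the chains are totally ordered by inclusion (a *nested chain order*). The conjecture in the source, which takes the problem from "Normalized matching and nested chain orders", says yes: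

> Posets with the normalized matching property are nested chain orders.

The poset $P$ refutes it. The results to be proved are these.

**Theorem 1.** There is a poset of rank $3$ with rank sizes $(9,6,9,6)$ that has NM and is not a nested chain order.

**Theorem 2.** For every $n\ge 3$ there is an NM poset of rank $n$ that is not a nested chain order. Together with the case of rank at most $2$, the statement "every NM poset of rank $n$ is a nested chain order" holds if and only if $n\le 2$.

**Theorem 3.** If $P$ has NM and, of any two rank sizes, one divides the other, then $P$ is a nested chain order.

**Theorem 4.** Let $P$ have NM with $p_i=|P_i|$ and $p_0\le\dots\le p_t\ge\dots\ge p_n$. Starting from $[l,r]=[t,t]$, repeatedly enlarge $[l,r]$ by the one of $l-1,r+1$ having the larger rank size (either one if equal; the only available one if an end has been reached). Assume that whenever both neighbors exist, with sizes $b\ge c$, and $b<s:=\min_{l\le i\le r}p_i$, we have $c\mid b$. Then $P$ is a nested chain order.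

By Theorem 1, the divisibility hypothesis in Theorem 3 cannot simply be dropped, even in rank $3$ with only the two sizes $6$ and $9$.

## 2. Normalized matching, nested partitions, and three reductions

**Definition (graded poset).** A finite poset $P$ is *graded of rank $n$* if every maximal chain has the same length $n$. Its rank function $r:P\to\{0,\dots,n\}$ has $r(x)=0$ for $x$ minimal and $r(z)=r(y)+1$ if $z$ covers $y$. The rank sets are $P_i=\{x: r(x)=i\}$.

For $X\subseteq P_i$ let $\Gamma_j(X)$ be the set of $y\in P_j$ comparable with some $x\in X$. Two elements of the same rank are comparable only if equal, so $\Gamma_i(X)=X$.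

**Definition (normalized matching).** $P$ has *NM* if for all $0\le i,j\le n$ and all $X\subseteq P_i$,
$$\frac{|\Gamma_j(X)|}{|P_j|}\ \ge\ \frac{|X|}{|P_i|}.\tag{4}$$
A bipartite graph on $(U,V)$, with $U,V$ nonempty, is called *NM* if $|\Gamma(X)|/|V|\ge|X|/|U|$ for all $X\subseteq U$.

*Example.* In a path $u_1-v_1-u_2-v_2-u_3$, one $v$ has $2\ge\frac32$ neighbors and both together have $3=\frac32\cdot 2$. So every set of $k$ of the $v$'s has at least $\frac32k$ neighbors, and the path is NM.

*Non-example.* In the rank-1 poset with $u_1,u_2<v_1$ and $u_3<v_2,v_3$, the set $X=\{u_1,u_2\}$ is $\frac23$ of its level, but $\Gamma_1(X)=\{v_1\}$ is only $\frac13$ of the other. So NM fails.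

**Definition (nested chain order).** For a chain $C$ put $r(C)=\{r(x):x\in C\}$. $P$ is a *nested chain order* if there is a partition of $P$ into (nonempty) chains $C_1,C_2,\dots$ with $r(C_i)\subseteq r(C_j)$ whenever $|C_i|\le|C_j|$.

Chains are allowed to skip ranks. *Example.* View the path above as a rank-1 poset, with the $u$'s at the bottom. Then $\{u_1,v_1\},\{u_2,v_2\},\{u_3\}$ is a nested partition, with rank sets $\{0,1\},\{0,1\},\{0\}$. The non-example above is not a nested chain order. Two chains with rank sets $\{0\}$ and $\{1\}$ would violate the condition, and since both levels have size $3$, a nested partition would have to be a perfect matching; but $u_1$ and $u_2$ compete for $v_1$.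

**Definition (RSU).** $P$ is *rank-symmetric and rank-unimodal* if $|P_0|=|P_n|\le|P_1|=|P_{n-1}|\le\cdots\le|P_{\lfloor n/2\rfloor}|=|P_{\lceil n/2\rceil}|$. A nested chain order with RSU is called a *symmetric chain order*.

The source lists as known that the conjecture holds in rank at most $2$; that it holds for RSU posets (Anderson; Griggs); and that it holds when $|P_0|=|P_n|\ge|P_1|=|P_{n-1}|\ge\cdots\ge|P_{\lfloor n/2\rfloor}|=|P_{\lceil n/2\rceil}|$. We will prove the first two along the way and do not use the third.

All of these notions are preserved when the order is reversed. Three reductions are used throughout.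

**(a) Consecutive ranks suffice for NM.** Let $i<j$ and $X\subseteq P_i$. If $x<y$ with $x\in P_i$, $y\in P_j$, a maximal chain from $x$ to $y$ goes up by covers, one rank at a time. Conversely, steps up through consecutive ranks compose by transitivity. So $\Gamma_j(X)=\Gamma_j(\Gamma_{j-1}(\cdots\Gamma_{i+1}(X)))$. If (4) holds for all pairs of consecutive ranks, then no step decreases the proportion $|\cdot|/|P_\bullet|$, which gives (4) for $(i,j)$. The case $i>j$ is the same going down, and $i=j$ is trivial.

**(b) One direction suffices.** Let the bipartite graph on $(U,V)$ be NM. We claim the same inequality with $U,V$ exchanged. Given $Y\subseteq V$, put $X=U\setminus\Gamma(Y)$. No vertex of $X$ has a neighbor in $Y$, so $\Gamma(X)\subseteq V\setminus Y$, and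
$$1-\frac{|\Gamma(Y)|}{|U|}=\frac{|X|}{|U|}\le\frac{|\Gamma(X)|}{|V|}\le 1-\frac{|Y|}{|V|},$$
that is, $|\Gamma(Y)|/|U|\ge|Y|/|V|$.

**(c) Nested means totally ordered rank sets.** The elements of a chain have distinct ranks, so $|C|=|r(C)|$. Hence a chain partition is nested if and only if its rank sets are totally ordered by inclusion. (If they are, the set with no more elements is contained in the other. Conversely, of any two chains one is no larger than the other.) For a nested partition let $\mathcal C_i$ be the set of its chains that meet $P_i$. Each element of $P_i$ lies in exactly one chain and each chain has at most one element of rank $i$, so $|\mathcal C_i|=|P_i|$. Moreover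
$$\mathcal C_i\subseteq\mathcal C_j\quad\text{or}\quad\mathcal C_j\subseteq\mathcal C_i\qquad\text{for all } i,j.\tag{5}$$
Otherwise take $C\in\mathcal C_i\setminus\mathcal C_j$ and $C'\in\mathcal C_j\setminus\mathcal C_i$. Then $i\in r(C)\setminus r(C')$ and $j\in r(C')\setminus r(C)$, so $r(C),r(C')$ are incomparable. In particular, $|P_i|\le|P_j|$ forces $\mathcal C_i\subseteq\mathcal C_j$, with equality if the sizes agree. Thus the rank sizes alone determine the rank sets of the chains and how many chains have each rank set.

**Textbook facts used.** *Hall's theorem.* *König's theorem*: a regular bipartite multigraph of positive degree has a perfect matching. *Menger's theorem*: the maximum number of vertex-disjoint paths from $B$ to $C$ in a directed graph equals the minimum size of a vertex set meeting all such paths. *Integrality of flows*: if a network with integer lower and upper bounds has a feasible flow, it has an integral one.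

## 3. Ranks zero, one and two

These cases show what the rank sizes force and where the tools come from.

**Rank 0.** All elements are singletons with rank set $\{0\}$.

**Rank 1.** By duality let $|P_0|\ge|P_1|$. NM gives $|\Gamma_0(X)|\ge|X|$ for $X\subseteq P_1$, so Hall matches $P_1$ into $P_0$. The matched pairs and the leftover singletons have rank sets $\{0,1\}$ and $\{0\}$.

**Rank 2.** Let $p_i=|P_i|$; by duality assume $p_0\ge p_2$.

*Case $p_0\ge p_1\ge p_2$.* Match $P_2$ into $P_1$ and $P_1$ into $P_0$ by Hall and concatenate. The rank sets are $\{0,1,2\},\{0,1\},\{0\}$.

*Case $p_1\ge p_0\ge p_2$.* Write $s=p_1$, $b=p_0$, $c=p_2$. We need rank sets $\{0,1,2\},\{0,1\},\{1\}$. First we find $c$ disjoint chains $x<w<y$ through all three levels. Direct the edges $P_0\to P_1\to P_2$ and let a vertex set with $b_1,k_1,c_1$ elements in the three levels meet every path from $P_0$ to $P_2$. If $b_1+c_1\ge c$ it has at least $c$ elements. Otherwise its part in $P_1$ contains every vertex of $P_1$ adjacent both to a vertex of $P_0$ and to a vertex of $P_2$ outside the set, so by NM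
$$k_1\ge s\Bigl(1-\frac{b_1}{b}\Bigr)+s\Bigl(1-\frac{c_1}{c}\Bigr)-s\ \ge\ s\Bigl(1-\frac{b_1+c_1}{c}\Bigr)=\frac sc\,(c-b_1-c_1)\ \ge\ c-b_1-c_1 .$$
So every separating set has at least $c$ vertices, and Menger gives $c$ disjoint paths; they use all of $P_2$. Let $W_0\subseteq P_1$ be their middle vertices. The paths match $W_0$ to $c$ elements of $P_0$. By Hall, $P_0$ can be matched into $P_1$, so we can enlarge this partial matching by augmenting paths until it covers $P_0$. Augmenting never uncovers a covered vertex, so the final matching covers $W_0$. Attach to each $w\in W_0$ its partner in $P_2$. We get $c$ chains with rank set $\{0,1,2\}$, then $b-c$ with $\{0,1\}$, and the rest are $\{1\}$.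

*Case $p_0\ge p_2\ge p_1$.* We need rank sets $\{0,1,2\},\{0,2\},\{0\}$, with $p_1,\ p_2-p_1,\ p_0-p_2$ chains respectively.

First we use a weighting. If a bipartite graph on $(U,V)$ is NM, there are nonnegative edge weights with sum $1/|U|$ at each $u\in U$ and $1/|V|$ at each $v\in V$. To see this, replace each $u$ by $|V|$ copies and each $v$ by $|U|$ copies, joining copies of adjacent vertices. A set $X$ of copies of vertices of a set $X_0\subseteq U$ (each represented) has $|U||\Gamma(X_0)|\ge|V||X_0|\ge|X|$ neighbors. Both sides have $|U||V|$ vertices, so Hall gives a perfect matching. Let the weight of $uv$ be the number of matching edges between copies of $u$ and $v$, divided by $|U||V|$.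

Now send flow $\text{source}\to P_0\to P_1\to P_2\to\text{sink}$ along the order relations, with these bounds: through each $x\in P_0$ between $0$ and $1$; through each $z\in P_1$ between $1$ and $p_2$; through each $y\in P_2$ exactly $1$; on each edge between levels, between $0$ and $1$. The weights above, multiplied by $p_2$, give a feasible flow: $p_2/p_0\le1$ through each $x$, $p_2/p_1\in[1,p_2]$ through each $z$, and $1$ through each $y$. The edges from $P_0$ to $P_1$ carry at most $p_2/p_0\le1$, and those from $P_1$ to $P_2$ at most $1$. So there is an integral feasible flow. It splits into $p_2$ paths $x<z<y$ with distinct $x$'s and distinct $y$'s, and every $z\in P_1$ is used at least once. For each $z$ keep one path through $z$ as a full chain. From every other path keep only $x<y$. The unused $x$ are singletons. This is the required nested partition.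

So the statement holds in all ranks at most $2$.

## 4. Two halves that do not glue

In rank 3 the natural attempt is to solve ranks $0,1,2$ and ranks $1,2,3$ by Section 3 and to glue the solutions along ranks $1,2$. Try it on the sizes $9,6,9,6$ of the poset $P$ of Section 1. (We verify NM in Section 5.) The chains passing through all the ranks in question must then agree on $P_1$ and $P_2$.

*The lower half.* For ranks $0,1,2$ the chains
$$p_i<e_i<a_i,\qquad s_i<f_{i-1}<c_{i-1},\qquad q_i<b_i\ (\text{through } e_i)\qquad(i\in\mathbb Z_3)$$
form a nested partition, with six full chains and three chains of rank set $\{0,2\}$. The full chains end in the $a$'s and $c$'s. But $g_b$ and $h_b$ lie above $b$'s only, so the six full chains cannot be continued into the six elements of $P_3$.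

*The upper half.* For ranks $1,2,3$ the chains
$$e_1<b_1<g_b,\quad f_1<c_1<g_c,\quad e_2<a_2<g_a,\quad f_2<c_2<h_c,\quad e_3<a_3<h_a,\quad f_3<b_3<h_b$$
with the singletons $a_1,b_2,c_3$ form a nested partition. Now go down. By (2), $a_1$ lies above $e_1$ only, hence only above $p_1,q_1$. And $c_3$ lies above $f_3$ only, hence only above $q_1,s_1$ (index $3+1=1$). So $a_1$ and $c_3$ would both use one of $p_1,q_1,s_1$. But $e_1$ and $f_3$, whose lower neighbors are all among $p_1,q_1,s_1$, must be continued down as well. Four chains need three elements, so this fails too.

The exact trouble is the set of three elements of $P_2$ left out by the six chains through $P_1$. Ranks $0,1,2$ restrict which triples can be left out, rank $3$ restricts them in another way, and each restriction alone can be met. The poset is built so that the two together cannot. The shift in the index of $f$ makes the lower restriction go around a cycle.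

## 5. Short chains around the cycle: proof of Theorem 1

Let $P$ be the poset of Section 1.

**Step 1: $P$ is graded of rank 3 with rank sizes $9,6,9,6$.** The generating relations join consecutive levels, so they are exactly the covers. Every vertex of every path has an incident edge, so every element of $P_0,P_1,P_2$ has an upper cover and every element of $P_1,P_2,P_3$ a lower cover. Hence the minimal elements are exactly $P_0$, the maximal ones exactly $P_3$, and each maximal chain climbs one level at a time from $P_0$ to $P_3$.

**Step 2: $P$ has NM.** Each of the three bipartite graphs between consecutive levels is a disjoint union of three 5-vertex paths, with two vertices of each path in the level of size $6$. By the example in Section 2, $k$ of those two have at least $\frac32k$ neighbors. Adding over the three paths, every $X$ in the 6-element side has $|\Gamma(X)|\ge\frac32|X|=\frac96|X|$. So each bipartite graph is NM from its 6-element side. By (b) it is NM from the other side as well, and by (a) $P$ has NM.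

**Step 3: the shape that a nested partition must have.** Suppose a nested partition exists. By (5), $\mathcal C_0=\mathcal C_2$ (both of size $9$), $\mathcal C_1=\mathcal C_3$ (both of size $6$), and $\mathcal C_1\subseteq\mathcal C_0$. So there are exactly six *full* chains, with rank set $\{0,1,2,3\}$, and exactly three *short* chains, with rank set $\{0,2\}$. Write a short chain as $x<y$ with bottom $x\in P_0$ and top $y\in P_2$.

**Step 4: each of the nine paths has exactly one vertex on a short chain.** More precisely, exactly one of the three vertices on its larger side lies on a short chain. All six elements of the smaller level involved ($P_1$ or $P_3$) lie on the six full chains, one on each. A full chain through such an element $v$ meets the adjacent larger level in an element comparable with $v$ and one rank away, that is, in a neighbor of $v$, which lies in the same path. So the two small-side vertices of a path put exactly two large-side vertices of that path on full chains, and full chains through small-side vertices of other paths stay in those other paths. The third large-side vertex is on no full chain, hence on a short one.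

Put $D_i=\{p_i,q_i,s_i\}$. Applied to (1), (2), (3), this gives:

1. the bottoms of the three short chains lie one in each $D_i$;
2. the tops lie one in each $\{a_i,b_i,c_i\}$, $i\in\mathbb Z_3$;
3. the three tops carry the three different letters $a,b,c$.

**Step 5: a short chain records a bit.** By item 2 let $x^{(i)}<y^{(i)}$ be the short chain with $y^{(i)}\in\{a_i,b_i,c_i\}$. Some element of $P_1$ lies between $x^{(i)}$ and $y^{(i)}$, since the order is generated by covers. By (2) it is $e_i$ or $f_i$.

- If it is $e_i$, then $y^{(i)}\in\{a_i,b_i\}$ and $x^{(i)}\in\{p_i,q_i\}\subset D_i$. Put $\varepsilon_i=0$.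
- If it is $f_i$, then $y^{(i)}\in\{b_i,c_i\}$ and $x^{(i)}\in\{q_{i+1},s_{i+1}\}\subset D_{i+1}$. Put $\varepsilon_i=1$.

(If both $e_i$ and $f_i$ lie between, choose either.) In both cases $x^{(i)}\in D_{i+\varepsilon_i}$.

**Step 6: the bit is constant.** By item 1, $i\mapsto i+\varepsilon_i$ is a bijection of $\mathbb Z_3$. If $\varepsilon_{i-1}=1$ and $\varepsilon_i=0$, then $i-1$ and $i$ would both map to $i$. So $\varepsilon_{i-1}=1$ implies $\varepsilon_i=1$ for every $i$. Going around the cycle, if one bit is $1$ then all are. Hence $\varepsilon\equiv0$ or $\varepsilon\equiv1$.

**Step 7: contradiction.** If $\varepsilon\equiv0$, all three tops carry letters in $\{a,b\}$. If $\varepsilon\equiv1$, all three carry letters in $\{b,c\}$. In neither case can the three letters be different, contradicting item 3. So $P$ is not a nested chain order. $\blacksquare$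

## 6. Counterexamples in every rank at least three

**Proof of Theorem 2.** For $n=3$ this is Theorem 1. For $n\ge4$, add to $P$ new ranks $4,\dots,n$, each a copy of $P_3$, with each element covered exactly by its copy in the next rank. The result $Q$ is graded of rank $n$. Its new consecutive bipartite graphs are perfect matchings between levels of equal size, which are NM, since $|\Gamma(X)|=|X|$. So $Q$ has NM by (a).

Suppose $Q$ had a nested partition. Intersect its chains with ranks $0,\dots,3$ and discard the empty ones. The result is a chain partition of $P$, because the order of $Q$ restricted to these ranks is that of $P$. The rank sets $r(C)\cap\{0,1,2,3\}$ are still totally ordered by inclusion. By (c), $P$ would be a nested chain order, contradicting Theorem 1.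

With Section 3, which covers $n\le 2$, the statement "every NM poset of rank $n$ is a nested chain order" holds if and only if $n\le2$. $\blacksquare$

## 7. Copying the smallest ranks when sizes divide each other

We now prove Theorem 3. The plan is to make the smallest ranks as large as the second smallest by taking copies, to solve the enlarged poset by induction, and then to merge the copies back. The number of copies must be an integer, which is where divisibility enters: with sizes $6$ and $9$ it would be $3/2$.

A toy case: $P_0=\{z\}$, $P_1=\{u,v\}$, $z<u,v$. Two copies $z',z''$ give the full chains $z'<u$ and $z''<v$. Merging the copies, we keep $z<u$ full and cut $z$ off the other chain, which leaves $\{v\}$.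

**Proof of Theorem 3.** We use induction on the number of distinct rank sizes.

**Base: one size.** NM between consecutive ranks is Hall's condition between sets of equal size, so there are perfect matchings between consecutive ranks. Concatenated, they partition $P$ into chains with rank set $\{0,\dots,n\}$.

**Step 1: build the enlarged poset.** Let $a<s$ be the two smallest sizes, so $a\mid s$. Let $I=\{i_1<\dots<i_k\}$ be the set of ranks of size $a$. Let $P^*$ arise from $P$ by replacing each element of each rank in $I$ by $s/a$ copies. Let $\pi:P^*\to P$ be the projection, and put $u<v$ in $P^*$ if and only if $\pi(u)<\pi(v)$. This is a strict order in which copies of one element are incomparable. Also $v$ covers $u$ if and only if $\pi(v)$ covers $\pi(u)$, so $P^*$ is graded with the same ranks. Its rank sizes are those of $P$ with $a$ replaced by $s$. So there is one fewer distinct size, and divisibility still holds.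

**Step 2: $P^*$ has NM.** Write $\Gamma^*$ for $\Gamma$ in $P^*$. Let $j\ne i$ and $X\subseteq P_i^*$. Then $\Gamma_j^*(X)=\pi^{-1}(\Gamma_j(\pi X))$. Within one rank all fibers of $\pi$ have the same size, so taking $\pi^{-1}$ preserves proportions, and $X\subseteq\pi^{-1}(\pi X)$. Hence
$$\frac{|\Gamma_j^*(X)|}{|P_j^*|}=\frac{|\Gamma_j(\pi X)|}{|P_j|}\ge\frac{|\pi X|}{|P_i|}\ge\frac{|X|}{|P_i^*|}.$$
The case $j=i$ is trivial.

**Step 3: what induction gives.** By induction $P^*$ has a nested partition. The smallest rank size in $P^*$ is $s$. By (5) the sets $\mathcal C_i$ for the ranks of size $s$ are all equal to one set $L$ with $|L|=s$, and $L\subseteq\mathcal C_j$ for every $j$. So $L$ consists of exactly $s$ chains with rank set $\{0,\dots,n\}$. Every chain not in $L$ misses all ranks of size $s$ in $P^*$, in particular all ranks in $I$.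

For $\lambda\in L$ let $z_j(\lambda)\in P_{i_j}$ be the image under $\pi$ of the element of $\lambda$ of rank $i_j$. The chains of $L$ cover $P^*_{i_j}$, each element once, and each $z\in P_{i_j}$ has $s/a$ copies. So
$$\text{each } z\in P_{i_j}\text{ equals } z_j(\lambda)\text{ for exactly } s/a \text{ chains }\lambda\in L.\tag{6}$$
Let $\lambda_0,\lambda_1,\dots,\lambda_k$ be the (possibly empty) pieces of $\lambda$ in ranks $<i_1$, strictly between $i_j$ and $i_{j+1}$ (for $1\le j<k$), and $>i_k$. They lie in ranks outside $I$, hence are chains of $P$. In $P$, the elements of $\lambda_{j-1}$ are below $z_j(\lambda)$, those of $\lambda_j$ are above $z_j(\lambda)$, and $z_j(\lambda)<z_{j+1}(\lambda)$ for $1\le j<k$.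

Only $a$ of the $s$ chains can keep their elements in the ranks of $I$. If we kept the same $a$ chains of $L$ throughout, two of them might share an element of some $P_{i_j}$. The remedy is to choose the kept chains separately for each piece and to switch from one chain to another at common elements $z$.

**Step 4: choose which pieces stay in full chains.** We choose sets $T_0,\dots,T_k\subseteq L$, each of size $a$, such that
$$z_j\text{ is a bijection from } T_{j-1}\text{ to } P_{i_j}\text{ and from } T_j\text{ to } P_{i_j}\qquad(1\le j\le k).\tag{7}$$
For $T_0$ pick one $\lambda$ with $z_1(\lambda)=z$ for each $z\in P_{i_1}$. For $T_k$ do the same with $z_k$ and $P_{i_k}$. For $1\le j<k$, regard $L$ as the edge set of a bipartite multigraph on $P_{i_j}\sqcup P_{i_{j+1}}$, where $\lambda$ joins $z_j(\lambda)$ to $z_{j+1}(\lambda)$. By (6) it is $(s/a)$-regular, so by König's theorem it has a perfect matching. This is a set $T_j\subseteq L$ of size $a$ on which both $z_j$ and $z_{j+1}$ are bijective. Together these choices give (7).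

**Step 5: the full chains.** For $\tau^{(0)}\in T_0$ let $\tau^{(j)}\in T_j$ be determined by $z_j(\tau^{(j)})=z_j(\tau^{(j-1)})$, for $j=1,\dots,k$; this is possible, in exactly one way, by (7). Consider
$$\tau^{(0)}_0,\ z_1(\tau^{(0)}),\ \tau^{(1)}_1,\ z_2(\tau^{(1)}),\ \dots,\ z_k(\tau^{(k-1)}),\ \tau^{(k)}_k .$$
It is a chain of $P$: the piece $\tau^{(j-1)}_{j-1}$ is below $z_j(\tau^{(j-1)})=z_j(\tau^{(j)})$, which is below $\tau^{(j)}_j$. If $1\le j<k$ it is also below $z_{j+1}(\tau^{(j)})$, so empty pieces do no harm. The chain meets all ranks. Each map $\tau^{(0)}\mapsto\tau^{(j)}$ is a bijection $T_0\to T_j$, and the $z_j$ are bijective on these sets. So the $a$ chains obtained are disjoint, contain each element of every rank in $I$ exactly once, and use exactly the pieces $\lambda_j$ with $\lambda\in T_j$.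

**Step 6: the remaining pieces.** By (6) and (7), for $1\le j\le k$ and $z\in P_{i_j}$, exactly $s/a-1$ chains $\lambda\in L\setminus T_{j-1}$ have $z_j(\lambda)=z$, and the same number of $\lambda\in L\setminus T_j$. So there are bijections
$$\sigma_j:L\setminus T_{j-1}\to L\setminus T_j\qquad\text{with}\qquad z_j(\sigma_j(\lambda))=z_j(\lambda).$$
For $\lambda^{(0)}\in L\setminus T_0$ put $\lambda^{(j)}=\sigma_j(\lambda^{(j-1)})$. As in Step 5, the pieces $\lambda^{(j)}_j$ together with the elements $z_j(\lambda^{(j)})$ form a chain of $P$. Delete the elements $z_j(\lambda^{(j)})$, which already lie on full chains. We get $s-a$ disjoint chains with rank set $\{0,\dots,n\}\setminus I$, which is nonempty because the ranks of size $s$ in $P$ are not in $I$. They use exactly the pieces $\lambda_j$ with $\lambda\in L\setminus T_j$.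

**Step 7: assemble.** Steps 5 and 6 use every piece $\lambda_j$, $\lambda\in L$, exactly once, and every element of the ranks in $I$ exactly once. The chains of $P^*$ not in $L$ avoid the ranks in $I$, so they are chains of $P$, and they cover the rest. So we have a chain partition of $P$. Its rank sets are $\{0,\dots,n\}$, then $\{0,\dots,n\}\setminus I$, then the rank sets of the chains of $P^*$ not in $L$, which are contained in $\{0,\dots,n\}\setminus I$ and totally ordered among themselves. By (c), $P$ is a nested chain order. $\blacksquare$

## 8. Growing an interval of ranks in a unimodal poset

For Theorem 4 we build the chains outward from the largest rank.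

*When is the condition tested?* If $b<s$ at some moment, every rank inside $[l,r]$ has size at least $s$. By unimodality every rank outside has size at most $b<s$, so $[l,r]=\{i:p_i\ge s\}$. The procedure adjoins ranks in nonincreasing order of size (shown in the proof below), so for every size $s$ that occurs, such an interval does arise. Hence the hypothesis does not depend on how ties are broken. It says: for every size $s$ that occurs, if both neighbors of the interval $\{i:p_i\ge s\}$ exist, the smaller of their sizes divides the larger.

*Example.* The profile $(1,6,7,3,1)$ satisfies it: the neighbors of the rank of size $7$ have sizes $6,3$; then come $3,1$; then $1,1$. Theorem 3 does not apply, since $6\nmid7$. The profile $(4,7,6)$ does not satisfy it, since $4\nmid6$.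

*RSU posets.* There $\{i:p_i\ge s\}$ is symmetric about $n/2$, so its two neighbors, if they exist, have equal sizes and the condition holds. Thus Theorem 4 contains the Anderson–Griggs theorem that NM and RSU imply symmetric chain order.

What has to be maintained is that a set $K$ of chains occupying the whole interval sees *both* neighboring ranks in an NM way. When we extend $b$ of the chains downward, the extended ones must still be NM toward the upper neighbor. An arbitrary matching would not ensure this. The following lemma chooses a good one.

**Lemma.** Let $K$–$B$ and $K$–$C$ be NM bipartite graphs, $|K|=s\ge|B|=b\ge|C|=c$, with $c\mid b$. Then there is $W\subseteq K$ with $|W|=b$, perfectly matched to $B$, such that the induced graph $W$–$C$ is NM.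

*Proof.* **Step 1: equalize $B$ and $C$.** Replace each $z\in C$ by $b/c$ copies with the same neighbors in $K$, to get $C'$ with $|C'|=b$. For $X\subseteq B$, NM (with (b), if needed) gives $|\Gamma_K(X)|\ge|X|s/b$. For $X\subseteq C'$ let $X_0\subseteq C$ be the set of elements with a copy in $X$. Then $|X|\le|X_0|b/c$, and
$$|\Gamma_K(X)|=|\Gamma_K(X_0)|\ge\frac sc|X_0|\ge\frac sb|X|.$$

**Step 2: find $b$ disjoint paths.** Direct the edges $B\to K\to C'$. Let $B_1\cup K_1\cup C_1$, with $B_1\subseteq B$, $K_1\subseteq K$, $C_1\subseteq C'$, meet all directed paths from $B$ to $C'$. Put $b_1=|B_1|$, $c_1=|C_1|$. If $b_1+c_1\ge b$, this set has at least $b$ elements. Otherwise, a vertex of $K$ adjacent both to $B\setminus B_1$ and to $C'\setminus C_1$ is the middle of a path avoiding $B_1\cup C_1$, so it is in $K_1$. That is, $\Gamma_K(B\setminus B_1)\cap\Gamma_K(C'\setminus C_1)\subseteq K_1$. By Step 1 and $|Y\cap Z|\ge|Y|+|Z|-s$ for $Y,Z\subseteq K$,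
$$|K_1|\ge\frac sb(b-b_1)+\frac sb(b-c_1)-s=\frac sb(b-b_1-c_1)\ge b-b_1-c_1 .$$
So every separating set has at least $b$ vertices. By Menger's theorem there are $b$ disjoint paths from $B$ to $C'$, each with exactly one vertex in each of $B,K,C'$.

**Step 3: read off $W$.** Let $W$ be the set of middle vertices, so $|W|=b$. Since $|B|=|C'|=b$, the paths match $W$ perfectly to $B$ and perfectly to $C'$. By the latter, each $z\in C$ gets $b/c$ neighbors in $W$, and those for different $z$ are disjoint. Hence $|\Gamma_W(X)|\ge|X|\,b/c=|X|\,|W|/|C|$ for all $X\subseteq C$, and $W$–$C$ is NM by (b). $\square$

**Proof of Theorem 4.**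

**Step 1: $s$ is the size of the last adjoined rank, and neighboring ranks have size at most $s$.** Initially $s=p_t$, and the neighbors have size at most $p_t$. Suppose the claim holds and we adjoin the larger (or only) neighbor, of size $b\le s$. The new minimum is $b$. The next rank on the same side has size at most $b$ by unimodality, and the neighbor on the other side, if it exists, has size at most $b$ by the choice made. So the claim persists; in particular, the sizes are adjoined in nonincreasing order.

**Step 2: the invariant.** We maintain a partition of $P_l\cup\dots\cup P_r$ into chains with totally ordered rank sets, such that the set $K$ of chains with rank set $[l,r]$ has $s$ elements and the following two graphs are NM, where the ranks exist: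

- $K$–$P_{l-1}$, where $\kappa\in K$ is joined to $x\in P_{l-1}$ if $x$ is below the rank-$l$ element of $\kappa$;
- $K$–$P_{r+1}$, where $\kappa\in K$ is joined to $x\in P_{r+1}$ if $x$ is above the rank-$r$ element of $\kappa$.

Initially the chains are the single elements of $P_t$ and $K=P_t$; the two graphs are NM because $P$ has NM.

**Step 3: one enlargement.** Say $P_{l-1}$, of size $b\le s$, is adjoined next; the other case is dual. We choose a set $W\subseteq K$ with $|W|=b$, perfectly matched to $P_{l-1}$, as follows.

- If $b=s$, let $W=K$. Then $K$–$P_{l-1}$ is NM with sides of equal size, so by Hall it has a perfect matching.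
- If $b<s$ and $P_{r+1}$ exists, its size $c$ satisfies $c\le b$ by the choice made, and $c\mid b$ by hypothesis. Take $W$ from the Lemma with $B=P_{l-1}$ and $C=P_{r+1}$.
- If $b<s$ and $r=n$, then $|\Gamma_K(X)|\ge|X|s/b\ge|X|$ for $X\subseteq P_{l-1}$, so by Hall $P_{l-1}$ can be matched into $K$. Let $W$ be the image.

Extend each chain in $W$ by its partner in $P_{l-1}$, and leave all other chains unchanged. The extended chains form the new set $K'$.

**Step 4: the invariant survives.** The new chains partition $P_{l-1}\cup\dots\cup P_r$. The only new rank set is $[l-1,r]$; it contains all the old ones, so the rank sets are still totally ordered. The chains with rank set $[l-1,r]$ are exactly those in $K'$, and $|K'|=b$, which is the new value of $s$ by Step 1. The rank-$(l-1)$ elements of the chains in $K'$ run bijectively through $P_{l-1}$, so $K'$–$P_{l-2}$ is isomorphic to the graph $P_{l-1}$–$P_{l-2}$, which is NM because $P$ is. Extending downward does not change rank-$r$ elements, so $K'$–$P_{r+1}$, if $P_{r+1}$ exists, is $W$–$P_{r+1}$. This is NM: in the first case $W=K$ and the invariant applies; in the second case it is the conclusion of the Lemma.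

**Step 5: the end.** When $[l,r]=[0,n]$, the chains partition $P$ and their rank sets are totally ordered. By (c), $P$ is a nested chain order. $\blacksquare$
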